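# Szegö projections on Shilov boundaries in rank greater than one

An orthogonal projection on $L^2$ has norm at most one. Whether it is also bounded on $L^p$ is another matter. Here the projection is the Szegö projection: it takes a function on the Shilov boundary of a bounded symmetric domain and returns its component that extends holomorphically inside. We begin in $\mathbb R^3$, where the question concerns a single Fourier multiplier and can be settled with elementary tools, and then ask what changes for a general domain.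

Throughout, $|E|$ is Lebesgue measure, $\mathbf 1_E$ is an indicator function, and $\langle\cdot,\cdot\rangle$ is linear in the first slot.

## 1. The cone of positive definite $2\times 2$ matrices

Let $V$ be the space of real symmetric matrices $\lambda=\begin{pmatrix}a&\beta\\ \beta&d\end{pmatrix}$ and $\Omega=\{a>0,\ ad>\beta^2\}$ the cone of positive definite ones. Use dual coordinates $x=(x_a,y,t)\in\mathbb R^3$, with pairing $ax_a+\beta y+dt$, and define a projection $T$ on $L^2(\mathbb R^3)$ by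
$$\widehat{TF}=\mathbf 1_\Omega\,\widehat F,\qquad \widehat F(a,\beta,d)=\int F(x)\,e^{-i(ax_a+\beta y+dt)}\,dx .$$
By the classical Paley–Wiener theorem, the functions with Fourier transform supported in $\overline\Omega$ are the boundary values of the Hardy space $H^2$ of the tube domain $V+i\Omega$. So $T$ is the Szegö projection of that tube, in flat coordinates.

**Proposition 1.1.** Let $1<p<\infty$, $p\neq2$. There is no $A$ with $\|TF\|_p\le A\|F\|_p$ for all $F\in C_c^\infty(\mathbb R^3)$.

Since $T$ is selfadjoint, $|\langle F,TG\rangle|=|\langle TF,G\rangle|\le A\|F\|_p\|G\|_{p'}$, so a bound on $L^p$ gives one on $L^{p'}$. We may therefore assume $p>2$. The strategy is that of Fefferman's ball multiplier theorem: the boundary of the multiplier region has tangent planes in many directions, and a Besicovitch set lets the corresponding half-space projections work against each other.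

### Tubes that overlap for $0\le t\le 1$ and separate for $t\ge2$

Fix $k\ge1$ and put $t_i=(i-1)/k$ for $1\le i\le k+1$. For $s=\sum_{i=1}^k\epsilon_i2^{-i}$ with $\epsilon_i\in\{0,1\}$ (these are $2^k$ numbers in $[0,1)$) let
$$a_s=-\sum_i\epsilon_i2^{-i}t_i,\qquad x_s(t)=a_s+st=\sum_i\epsilon_i2^{-i}(t-t_i),\qquad J_s(t)=(x_s(t),x_s(t)+2^{-k}).$$
So $J_s(t)$, $t$ varying, sweeps out a tube of slope $s$ and width $2^{-k}$. Let $E_k=\{(y,t):0\le t\le1,\ y\in\bigcup_sJ_s(t)\}$.

For $k=2$ we have $x_s(t)=\epsilon_1\frac t2+\epsilon_2\frac{t-1/2}4$. At $t=2$ the four left endpoints are $0,\frac38,1,\frac{11}8$, and the intervals have length $\frac14$, so they are disjoint. At $t=\frac12$ the digit $\epsilon_2$ plays no role, and the four intervals collapse to two.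

**Lemma 1.2.** For $t\ge2$ the intervals $J_s(t)$ are pairwise disjoint, and $|E_k|\le 4/k$.

*Proof.* Disjointness. Let $t\ge 2$ and let $s>s'$ have first differing digit at place $i$, so $\epsilon_i=1$, $\epsilon_i'=0$. The numbers $t-t_l$ are positive and decrease in $l$, so
$$x_s(t)-x_{s'}(t)\ge2^{-i}(t-t_i)-\sum_{l=i+1}^k2^{-l}(t-t_l)\ge(t-t_i)\Big(2^{-i}-\sum_{l=i+1}^k2^{-l}\Big)=(t-t_i)2^{-k}\ge2^{-k}.$$

Compression. Let $t\in[t_m,t_{m+1}]$, $1\le m\le k$, and fix $\epsilon_1,\dots,\epsilon_m$. The remaining digits contribute $\sum_{i>m}\epsilon_i2^{-i}(t-t_i)$ with all $t-t_i\le0$, and $t_i-t\le t_{m+l}-t_m=l/k$ for $i=m+l$. So $x_s(t)$ stays in an interval of length at most $\sum_{l\ge1}2^{-m-l}\,l/k=2^{1-m}/k$. There are $2^m$ choices of the first $m$ digits, hence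
$$\Big|\bigcup_sJ_s(t)\Big|\le2^m\Big(\frac{2^{1-m}}k+2^{-k}\Big)=\frac2k+2^{m-k}.$$
Integrating over $t$, $|E_k|\le\sum_{m=1}^k\frac1k\big(\frac2k+2^{m-k}\big)\le\frac2k+\frac2k=\frac4k$. $\square$

### Tangent half-planes of a parabola

**Step 1: slice the cone.** The slice of $\Omega$ at $a=1/\eta$ is the region $d>\eta\beta^2$ inside a parabola. Let $T_\eta$, $0<\eta\le 1$, be the Fourier multiplier $\mathbf 1_{d>\eta\beta^2}$ on $L^2(\mathbb R^2)$, in the variables $(y,t)$.

**Step 2: zoom in at a boundary point.** This step replaces the parabola by a half-plane whose direction we can choose. Put $\beta_s=-s/2$; the point $(\beta_s/\eta,\beta_s^2/\eta)$ lies on the parabola. For $g\in C_c^\infty(\mathbb R^2)$ let $e_{s,\eta}(y,t)=e^{i(\beta_sy+\beta_s^2t)/\eta}$ and $f_{s,\eta}=e_{s,\eta}g$. With $\beta=\beta_s/\eta+\beta'$ and $d=\beta_s^2/\eta+d'$,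
$$\widehat{f_{s,\eta}}(\beta,d)=\widehat g(\beta',d'),\qquad d-\eta\beta^2=\mu-\eta\beta'^2,\qquad \mu:=d'-2\beta_s\beta'=d'+s\beta'.$$
Let $H_s$ be the multiplier $\mathbf 1_{\mu>0}$. By Plancherel and dominated convergence,
$$\|T_\eta f_{s,\eta}-e_{s,\eta}H_sg\|_2^2=(2\pi)^{-2}\int|\mathbf 1_{\mu>\eta\beta'^2}-\mathbf 1_{\mu>0}|^2|\widehat g|^2\,d\beta'dd'\to0\qquad(\eta\to0).$$

**Step 3: $H_s$ moves mass along the tube of slope $s$.** Take $g_s(y,t)=A_s(y-st)B(t)$, where $A_s,B$ are smooth with values in $[0,1]$, $\operatorname{supp}A_s\subset(a_s,a_s+2^{-k})$, $\int A_s^2\ge2^{-k-1}$, and $0\ne B\in C_c^\infty((2,3))$ is fixed. With $\bar y=y-st$ we have $\beta'y+d't=\beta'\bar y+\mu t$, so $H_sg_s(y,t)=A_s(y-st)\,(HB)(t)$, where $H$ is the multiplier $\mathbf 1_{\mu>0}$ on $\mathbb R$. Inserting $e^{-\tau\mu}$ and letting $\tau\to0$ gives, for $t\in[0,1]$, where the integrand below has no singularity,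
$$HB(t)=\lim_{\tau\to0}\frac1{2\pi}\int\frac{B(t')}{\tau+i(t'-t)}dt'=\frac1{2\pi i}\int\frac{B(t')}{t'-t}dt',\qquad|HB(t)|\ge\frac1{6\pi}\int B=:c_*>0,$$
because $1\le t'-t\le3$. If $t\in[0,1]$ and $A_s(y-st)\ne0$, then $(y,t)\in E_k$. Hence $\int_{E_k}|H_sg_s|^2\ge c_*^22^{-k-1}$.

**Step 4: random signs.** Build $f_{s,\eta}$ from $g_s$. By Steps 2 and 3, $\lim_{\eta\to0}\sum_s\int_{E_k}|T_\eta f_{s,\eta}|^2\ge 2^kc_*^22^{-k-1}=c_*^2/2$. Fix $\eta$ for which this sum is at least $c_*^2/4$. For independent random signs,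
$$\mathbb E\int_{E_k}\Big|T_\eta\sum_s\pm f_{s,\eta}\Big|^2=\sum_s\int_{E_k}|T_\eta f_{s,\eta}|^2,$$
so some choice of signs gives $f=\sum_s\pm f_{s,\eta}$ with $\int_{E_k}|T_\eta f|^2\ge c_*^2/4$. On $\{f_{s,\eta}\ne0\}$ we have $t\in(2,3)$ and $y\in J_s(t)$. By Lemma 1.2 these sets are disjoint, so $|f|\le1$; and $\operatorname{supp}f$ lies in a fixed ball.

**Step 5: return from the slice to $\mathbb R^3$.** Fix $0\ne\varphi_0\in C_c^\infty((-1,1))$ with values in $[0,1]$ and put $F_M=e^{ix_a/\eta}\varphi_0(x_a/M)f(y,t)$. Then $\widehat{F_M}=M\widehat{\varphi_0}(M(a-\frac1\eta))\widehat f(\beta,d)$. With $a=\frac1\eta+\frac{a'}M$ and $M\to\infty$, $\mathbf 1_\Omega(a,\beta,d)\to\mathbf 1_{d>\eta\beta^2}$ whenever $d\ne\eta\beta^2$. So Plancherel and dominated convergence give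
$$M^{-1}\big\|TF_M-e^{ix_a/\eta}\varphi_0(x_a/M)\,T_\eta f\big\|_2^2\to0 .$$
Let $E=[-M,M]\times E_k$. Then $M^{-1}\int_E|TF_M|^2$ tends to $\int\varphi_0^2\int_{E_k}|T_\eta f|^2\ge 2c$ with $c>0$ independent of $k$, so for large $M$ we have $\int_E|TF_M|^2\ge cM$. Also $|E|\le 8M/k$ and $\|F_M\|_p\le CM^{1/p}$.

**Step 6: Hölder.** If $\|TF\|_p\le A\|F\|_p$ with $p>2$, then
$$cM\le\int_E|TF_M|^2\le|E|^{1-2/p}\|TF_M\|_p^2\le CA^2\Big(\frac Mk\Big)^{1-2/p}M^{2/p}=CA^2k^{-(1-2/p)}M ,$$
so $c\le CA^2k^{-(1-2/p)}$ for every $k$, a contradiction. $\square$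

### Three things that change in general

In this example the Fourier transform turned the projection into multiplication by $0$ or $1$. For a domain that is not of tube type the flat model of the Shilov boundary is a nilpotent group $N=V\times Z$ with $Z\ne0$ a complex vector space. On the frequency $\lambda$ the number $\mathbf 1_\Omega(\lambda)$ becomes $\mathbf 1_\Omega(\lambda)P_\lambda$, with $P_\lambda$ a projection on $L^2(Z)$. So we must ask:

1. What survives of $P_\lambda$ when $\lambda$ approaches the boundary of the cone? This is the real difficulty, and the obvious choice of test functions fails (Section 8).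
2. Where is the parabola inside a general cone $\Omega$? (Section 3.)
3. How does one pass between the bounded domain and the flat group? (Sections 4–7.)

## 2. The projection, the exponents, and the theorems

A bounded symmetric domain is a bounded domain in $\mathbb C^n$ each of whose points is an isolated fixed point of an involutive holomorphic automorphism. Let $\mathcal D$ be irreducible, in its standard realization: circular, convex, bounded, centered at $0$. Its Shilov boundary $\partial_0\mathcal D$ is the smallest closed subset of $\overline{\mathcal D}$ on which every function continuous on $\overline{\mathcal D}$ and holomorphic in $\mathcal D$ attains its maximum modulus. Let $d\sigma$ be a measure on $\partial_0\mathcal D$ invariant under the stability group of $0$. Since $\partial_0\mathcal D$ is one orbit of this compact group, $\sigma$ is finite, unique up to a factor, and has a smooth positive density.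

**Definition (Hardy space).** For $p\ge 1$, $H^p(\mathcal D)$ is the space of holomorphic $f$ on $\mathcal D$ with
$$\|f\|_{H^p}=\sup_{0<r<1}\Big(\int_{\partial_0\mathcal D}|f(r\xi)|^pd\sigma(\xi)\Big)^{1/p}<\infty .$$
Such functions have radial boundary values $f(\xi)=\lim_{r\to1}f(r\xi)$, in the $L^p$ norm.

**Definition (Szegö kernel and projection).** $S_{\mathcal D}$ is the kernel with $f(z)=\int S_{\mathcal D}(z,\xi)f(\xi)d\sigma(\xi)$ for all $f\in H^2(\mathcal D)$, $z\in\mathcal D$. The boundary values of $H^2(\mathcal D)$ form a closed subspace of $L^2(\partial_0\mathcal D,d\sigma)$, and $\mathbb S_{\mathcal D}$ is the orthogonal projection onto it. It is given by $\mathbb S_{\mathcal D}f(\xi)=\lim_{r\to1}\int S_{\mathcal D}(r\xi,\eta)f(\eta)d\sigma(\eta)$, a limit in $L^2$.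

"$\mathbb S_{\mathcal D}$ is bounded on $L^p$" means $\|\mathbb S_{\mathcal D}f\|_p\le A\|f\|_p$ for all $f\in L^2\cap L^p(\partial_0\mathcal D)$.

The two integers behind everything are the rank $r$ of $\mathcal D$, and whether $\mathcal D$ is of tube type, that is, has a realization $V+i\Omega$ as in Section 1; both are given an algebraic form in Section 3. The paper "Estimates for the Bergman and Szegö projections in two symmetric domains of $\mathbb C^n$" (https://www.impan.pl/shop/en/publication/transaction/download/product/108756), from which the problem comes, defines these objects for tube type; we carry the definitions over verbatim. Known results: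

(a) For the unit ball of $\mathbb C^n$ (rank one) the Szegö projection is bounded on $L^p$ for all $p>1$.

(b) For $\mathcal D$ standard, irreducible, of tube type and rank $>1$, the Szegö projection is unbounded on $L^p(\partial_0\mathcal D,d\sigma)$ for every $p\in(1,\infty)$, $p\ne2$.

The question is which $p$ are allowed when the rank is $>1$ and $\mathcal D$ is *not* of tube type.

**Theorem 1.** Let $\mathcal D$ be an irreducible bounded symmetric domain of rank $>1$, not of tube type. Then $\mathbb S_{\mathcal D}$ is bounded on $L^p(\partial_0\mathcal D,d\sigma)$, $1<p<\infty$, if and only if $p=2$. The set in question is $\{2\}$ for every such $\mathcal D$.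

**Theorem 2.** For $\mathcal D$ as in Theorem 1:

1. There are $c,C>0$ such that for every $k\in\mathbb N$ there are $f\in C^\infty(\partial_0\mathcal D)$ with $|f|\le1$ and a measurable $E\subset\partial_0\mathcal D$ with $\sigma(E)\le C/k$ and $\int_E|\mathbb S_{\mathcal D}f|^2d\sigma\ge c$.
2. For $1\le p,q\le\infty$, an estimate $\|\mathbb S_{\mathcal D}f\|_q\le C'\|f\|_p$ $(f\in C^\infty(\partial_0\mathcal D))$ holds if and only if $q\le2\le p$.
3. If $\Psi$ is a Young function with $\Psi(t)/t^2\to\infty$ as $t\to\infty$, there is no estimate $\|\mathbb S_{\mathcal D}f\|_{L^\Psi}\le C'\|f\|_\infty$ on $C^\infty(\partial_0\mathcal D)$.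

**Theorem 3.** Let $\mathcal D=\mathcal D_1\times\dots\times\mathcal D_m$ with $\mathcal D_i$ irreducible in standard realization, and let $p\in(1,\infty)$, $p\ne2$. Then $\mathbb S_{\mathcal D}$ is bounded on $L^p$ if and only if all $\mathcal D_i$ have rank one (are balls).

Theorem 3 uses (a) and (b); Theorems 1 and 2 do not. The bidisc shows why irreducibility matters. In flat coordinates its cone is the quadrant $\{a>0,\ d>0\}$, the multiplier is a product of two half-line multipliers, and there is no curved boundary, hence no family of tangent directions. A simple cone of rank $\ge2$ contains the parabola of Section 1.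

**The smallest example to keep in mind.** Let $\mathcal D$ be the set of complex $2\times3$ matrices $w$ with $I-ww^*>0$. Write $w=(z|\zeta)$ with $z$ a $2\times2$ block and $\zeta\in\mathbb C^2$. We return to it after each definition.

Constants $c,C>0$ depend only on $\mathcal D$ and on choices made once and for all, never on the parameters $k,\eta,M,\rho$; they may change from line to line.

## 3. Jordan structure: the parabola inside a general cone

Works cited in Sections 3–6 for structural facts: Korányi–Wolf, Ann. of Math. 81 (1965); Loos, *Bounded symmetric domains and Jordan pairs*; Faraut–Korányi, *Analysis on Symmetric Cones*; Faraut–Korányi, J. Funct. Anal. 88 (1990); Gindikin, Russian Math. Surveys 19 (1964).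

**Definition (triple).** $\mathcal D$ lives in a positive Hermitian Jordan triple $\mathbf E$: a finite-dimensional complex space with a product $\{xyz\}$, linear and symmetric in $x,z$, conjugate linear in $y$, such that the operators $D(x,y)z=\{xyz\}$ satisfy
$$[D(a,b),D(x,y)]=D(\{abx\},y)-D(x,\{bay\}), \tag{1}$$
and $\langle x,y\rangle=\operatorname{tr}D(x,y)$ is a Hermitian inner product. Taking traces in (1) gives $\langle\{abx\},y\rangle=\langle x,\{bay\}\rangle$, i.e. $D(a,b)^*=D(b,a)$.

A tripotent is an $e$ with $\{eee\}=e$. Then $D(e,e)$ has eigenvalues in $\{1,\frac12,0\}$, with eigenspaces $E_1,E_{1/2},E_0$, and the Peirce rules say $\{E_\alpha E_\beta E_\gamma\}\subset E_{\alpha-\beta+\gamma}$ (zero if the index is not $0,\frac12,1$). The tripotent is maximal if $E_0=0$. Fix a maximal tripotent $e$ and put $Z=E_{1/2}$, so $\mathbf E=E_1\oplus Z$. We use the standard facts: $E_1$ is a complex Jordan algebra with product $z\circ w=\{zew\}$, unit $e$, and conjugate-linear involution $z^*=\{eze\}$;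 $V=\{z\in E_1:z=z^*\}$ is a simple Euclidean Jordan algebra whose rank $r$ is the rank of $\mathcal D$; and $\mathcal D$ is of tube type iff $Z=0$.

**Definition (Euclidean Jordan algebra).** A real commutative algebra $V$ with $x\circ(x^2\circ y)=x^2\circ(x\circ y)$ and an inner product with $(x\circ y|z)=(y|x\circ z)$. Each $x\in V$ is $\sum x_jc_j$ with $c_1,\dots,c_r$ a Jordan frame (primitive idempotents, $c_i\circ c_j=0$ for $i\ne j$, $\sum c_j=e$); the $x_j$ are its eigenvalues and $\Delta(x)=\prod x_j$. The set $\Omega$ of elements with all eigenvalues positive is an open convex cone, equal to its own dual cone, and $\overline\Omega$ is the set of squares.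

*Example.* For $2\times3$ matrices, $\{xyz\}=\frac12(xy^*z+zy^*x)$. With $e=(I|0)$ one gets $D(e,e)x=\frac12(x+xe^*e)$, so $E_1=\{(z|0)\}$ and $Z=\{(0|\zeta)\}\cong\mathbb C^2$. The product on $E_1$ is $\frac12(zw+wz)$, $z^*$ is the adjoint, $V$ is the space of Hermitian $2\times2$ matrices, $\Omega$ the positive definite ones, $\Delta=\det$, $r=2$.

**Definition.** $\phi(z)\zeta=2\{ze\zeta\}$ for $z\in E_1$, $\zeta\in Z$; by the Peirce rules $\phi(z)$ maps $Z$ to $Z$. In the example $\phi(z)\zeta=z\zeta$, ordinary matrix action.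

**Lemma 3.1.** (i) $\phi(e)=1$ and $\phi(z\circ w)=\frac12(\phi(z)\phi(w)+\phi(w)\phi(z))$; hence $\phi(w^l)=\phi(w)^l$, and $\phi(w^{-1})=\phi(w)^{-1}$ for invertible $w$. (ii) $\phi(z)^*=\phi(z^*)$. (iii) $\langle\cdot,\cdot\rangle$ is real on $V$ and associative there. (iv) $\langle\{\zeta\zeta'e\},\lambda\rangle=\frac12\langle\phi(\lambda)\zeta,\zeta'\rangle$ for $\lambda\in V$, $\zeta,\zeta'\in Z$.

*Proof.* (i) $\phi(e)=2D(e,e)|_Z=1$. Applying (1) with $(a,b,x,y)=(\zeta,e,z,e)$ to $w$,
$$\{\zeta e\{zew\}\}=\{\{\zeta ez\}ew\}-\{z\{e\zeta e\}w\}+\{ze\{\zeta ew\}\},$$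
and $\{e\zeta e\}\in E_{3/2}=0$. Twice the left side is $\phi(z\circ w)\zeta$. Since $\{\zeta ez\}=\frac12\phi(z)\zeta$, twice the right side is $\frac12\phi(w)\phi(z)\zeta+\frac12\phi(z)\phi(w)\zeta$. Powers follow by induction from $w^{l+1}=w\circ w^l$. If $w$ is invertible then $w^{-1}=\pi(w)$ for a polynomial $\pi$, and $\phi(w)\phi(w^{-1})=\phi(w)\pi(\phi(w))=\phi(w\circ\pi(w))=\phi(e)=1$.

(ii) By (1) with $(a,b,x,y)=(w,e,u,e)$, $D(u,w^*)=D(\{weu\},e)-[D(w,e),D(u,e)]$. Apply this to $e$. If $u\in Z$, then $D(\{weu\},e)e=D(e,e)\{weu\}=\frac12\{weu\}$; $D(w,e)D(u,e)e=D(w,e)\frac12u=\frac12\{weu\}$; $D(u,e)D(w,e)e=\{uew\}$. So $\{uw^*e\}=\frac12\{weu\}-\frac12\{weu\}+\{uew\}=\{weu\}$. If $u\in E_1$, the factors $\frac12$ become $1$ and the result is the same. Hence $D(e,w^*)=D(w,e)$ on $\mathbf E$, so $D(z,e)^*=D(e,z)=D(z^*,e)$. As these operators preserve the orthogonal decomposition $E_1\oplus Z$, restriction to $Z$ gives (ii).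

(iii) Restriction to $E_1$ gives $\langle z\circ u,v\rangle=\langle u,z^*\circ v\rangle$, so the form is associative on $V$; and for $x,y\in V$, $\langle x,y\rangle=\langle x\circ e,y\rangle=\langle e,x\circ y\rangle$ is symmetric in $x,y$, hence real.

(iv) $\langle\{\zeta\zeta'e\},\lambda\rangle=\langle D(e,\zeta')\zeta,\lambda\rangle=\langle\zeta,D(\zeta',e)\lambda\rangle=\frac12\langle\zeta,\phi(\lambda)\zeta'\rangle$, and $\phi(\lambda)$ is selfadjoint by (ii). $\square$

Let $(\cdot|\cdot)$ be the restriction of $\langle\cdot,\cdot\rangle$ to $V$, extended complex bilinearly to $E_1=V_{\mathbb C}$. Let $\Phi$ be a positive multiple of $\{\zeta\zeta'e\}$. By (iv), after rescaling $\langle\cdot,\cdot\rangle$ on $Z$ by a positive constant (which changes no adjoint on $Z$), we may assume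
$$(\lambda|\Phi(\zeta,\zeta'))=\langle\phi(\lambda)\zeta,\zeta'\rangle=:q_\lambda(\zeta,\zeta'),\qquad q_\lambda(\zeta):=q_\lambda(\zeta,\zeta)\qquad(\lambda\in V). \tag{2}$$
The choice of the multiple is made in Section 4. Since $\phi(\lambda)$ is selfadjoint, $\Phi(\zeta',\zeta)=\Phi(\zeta,\zeta')^*$. If $\lambda\in\Omega$, then $\lambda=\mu^2$ with $\mu\in V$ invertible and $q_\lambda(\zeta)=|\phi(\mu)\zeta|^2>0$ for $\zeta\ne0$. By self-duality of $\Omega$, $\Phi(\zeta,\zeta)\in\overline\Omega$. In the example, $\Phi(\zeta,\zeta')=\zeta\zeta'^*$ and $q_\lambda(\zeta)=\zeta^*\lambda\zeta$, for the trace form.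

**Lemma 3.2.** Let $c_1,\dots,c_r$ be a Jordan frame. Then $P_i=\phi(c_i)$ are orthogonal projections onto subspaces $Z_i$ with $Z=\bigoplus Z_i$ orthogonally, and $\dim Z_i=b:=\dim_{\mathbb C}Z/r$ for all $i$. Moreover $\det\phi(\lambda)=\Delta(\lambda)^b$ for $\lambda\in V$. There is $c_{12}\in V$ with
$$c_1\circ c_{12}=c_2\circ c_{12}=\tfrac12c_{12},\qquad c_j\circ c_{12}=0\ (j\ge3),\qquad c_{12}^2=c_1+c_2, \tag{3}$$
$\phi(c_{12})$ vanishes on $Z_j$ for $j\ge3$, exchanges $Z_1$ and $Z_2$, and is unitary from $Z_1$ to $Z_2$.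

*Proof.* By Lemma 3.1, $P_i^2=P_i=P_i^*$, $\sum P_i=1$ and $P_iP_j+P_jP_i=0$ for $i\ne j$. Multiplying the last relation by $P_i$ on both sides, $P_iP_jP_i=0$, i.e. $(P_jP_i)^*(P_jP_i)=0$, so $P_jP_i=0$. The element $c_{12}$ exists because $V$ is simple and $r\ge2$ (Faraut–Korányi, *Analysis on Symmetric Cones*, Ch. IV). For $i=1,2$, $P_i\phi(c_{12})+\phi(c_{12})P_i=2\phi(c_i\circ c_{12})=\phi(c_{12})$. On $\zeta\in Z_1$ the relation for $i=2$ reads $P_2\phi(c_{12})\zeta=\phi(c_{12})\zeta$, so $\phi(c_{12})Z_1\subset Z_2$; likewise $\phi(c_{12})Z_2\subset Z_1$. For $j\ge3$ and $\zeta\in Z_j$, $P_j\phi(c_{12})\zeta+\phi(c_{12})\zeta=0$; as $-1$ is not an eigenvalue of $P_j$, $\phi(c_{12})\zeta=0$. Since $\phi(c_{12})$ is selfadjoint with square $P_1+P_2$, it is unitary from $Z_1$ to $Z_2$. The same argument for each pair of indices shows that all $Z_i$ have the same dimension. Finally $\lambda=\sum\lambda_jc_j$ in some frame, so $\phi(\lambda)=\sum\lambda_jP_j$ has determinant $\prod\lambda_j^b$.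 $\square$

Since $\mathcal D$ is not of tube type, $b\ge1$. Fix a frame and $c_{12}$. Identify $Z_1\cong Z_2\cong\mathbb C^b$ through $\phi(c_{12})$ and write $\zeta=(\zeta_1,\zeta_2,\zeta_3)\in\mathbb C^b\times\mathbb C^b\times\mathbb C^{b(r-2)}$. In the example $b=1$, $c_1,c_2$ are the diagonal matrix units, $c_{12}=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, and $\zeta=(\zeta_1,\zeta_2)$.

**Lemma 3.3.** Let $\lambda=a(e-c_2)+\beta c_{12}+dc_2$. Then
$$q_\lambda(\zeta)=a|\zeta_1|^2+2\beta\operatorname{Re}\langle\zeta_1,\zeta_2\rangle+d|\zeta_2|^2+a|\zeta_3|^2. \tag{4}$$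
If $a>0$ and $ad>\beta^2$, then $\lambda\in\Omega$. If $a>0$ and $ad<\beta^2$, then $\lambda\notin\overline\Omega$.

*Proof.* (4) follows from $\phi(e-c_2)=P_1+\sum_{j\ge3}P_j$ and $\langle\phi(c_{12})\zeta,\zeta\rangle=\langle\zeta_1,\zeta_2\rangle+\langle\zeta_2,\zeta_1\rangle$. Put $f=c_1+c_2$ and $X=ac_1+\beta c_{12}+dc_2$, so $\lambda=X+a\sum_{j\ge3}c_j$ and $X\circ f=X$. By (3),
$$X^2=(a^2+\beta^2)c_1+(d^2+\beta^2)c_2+(a+d)\beta c_{12}=(a+d)X-(ad-\beta^2)f .$$
If $a=d$ and $\beta=0$, then $\lambda=ae\in\Omega$ and $ad>\beta^2$. Otherwise $x^2-(a+d)x+(ad-\beta^2)$ has discriminant $(a-d)^2+4\beta^2>0$ and distinct real roots $x_\pm$, and $X$ is not a multiple of $f$. Then $f_\pm=(X-x_\mp f)/(x_\pm-x_\mp)$ are nonzero, orthogonal idempotents with $f_++f_-=f$, $X=x_+f_++x_-f_-$, and $f_\pm\circ c_j=0$ for $j\ge3$. So the eigenvalues of $\lambda$ are $x_+,x_-$ and, if $r\ge3$, also $a$. If $ad>\beta^2$, then $d>0$, and $x_\pm$ have positive sum and product, so $\lambda\in\Omega$. If $ad<\beta^2$,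 one of $x_\pm$ is negative, so $\lambda\notin\overline\Omega$. $\square$

So the slice $a=1/\eta$ is again the parabola $d>\eta\beta^2$. This answers question 2 of Section 1. But with the frequency comes the quadratic form (4), whose coefficients at $|\zeta_1|^2$ and $|\zeta_3|^2$ are $1/\eta$.

## 4. The Siegel realization and the nilpotent group $N$

We use two cited facts (Korányi–Wolf; Loos).

(S1) For a suitable choice of the positive multiple in the definition of $\Phi$ and a suitable nonzero constant, the Cayley transform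
$$\gamma(z,\zeta)=\big((z-ie)\circ(z+ie)^{-1},\ \mathrm{const}\cdot\phi((z+ie)^{-1})\zeta\big)$$
maps $\mathcal S=\{(z,\zeta)\in V_{\mathbb C}\times Z:\operatorname{Im}z-\Phi(\zeta,\zeta)\in\Omega\}$ biholomorphically onto $\mathcal D$.

(S2) $\partial_0\mathcal D$ is the set of maximal tripotents, a compact submanifold of dimension $\dim V+2\dim_{\mathbb C}Z$ on which the stability group of $0$ acts transitively. Automorphisms of $\mathcal D$ extend holomorphically to neighborhoods of $\overline{\mathcal D}$ and preserve $\partial_0\mathcal D$.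

*Example.* For $w=(A|B)$ with $A=(z-i)(z+i)^{-1}$, $B=2(z+i)^{-1}\zeta$,
$$I-AA^*-BB^*=(z+i)^{-1}\big[(z+i)(z^*-i)-(z-i)(z^*+i)-4\zeta\zeta^*\big](z^*-i)^{-1}=4(z+i)^{-1}[\operatorname{Im}z-\zeta\zeta^*](z^*-i)^{-1},$$
which makes (S1) visible with $\Phi(\zeta,\zeta)=\zeta\zeta^*$. The Shilov boundary is $\{ww^*=I\}$, of dimension $12-4=8=4+2\cdot2$.

Let $\mathcal U=\{\operatorname{Im}z\in-e+\Omega\}\times Z$, a convex open set. It contains $\overline{\mathcal S}$, since there $\operatorname{Im}z\in\overline\Omega$ and $e+\overline\Omega\subset\Omega$. On $\mathcal U$ we have $z+ie\in V+i\Omega$, which consists of invertible elements, so $\gamma$ is defined. The first component is $e-2i(z+ie)^{-1}$, which determines $z$ holomorphically, and then $\zeta$ is determined because $\phi((z+ie)^{-1})$ is invertible. So $\gamma$ is biholomorphic from $\mathcal U$ onto its image.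

**The group.** $N=V\times Z$ acts on $V_{\mathbb C}\times Z$ by
$$(x_0,\zeta_0):(z,\zeta)\mapsto(z+x_0+i\Phi(\zeta_0,\zeta_0)+2i\Phi(\zeta,\zeta_0),\ \zeta+\zeta_0).$$
Here $\operatorname{Im}z-\Phi(\zeta,\zeta)$ is unchanged: $\operatorname{Im}z$ grows by $\Phi(\zeta_0,\zeta_0)+2\operatorname{Re}\Phi(\zeta,\zeta_0)$, exactly as $\Phi(\zeta,\zeta)$ does. So these are automorphisms of $\mathcal S$. Composing two of them gives the group law
$$(x_0,\zeta_0)(x,\zeta)=(x_0+x-2\operatorname{Im}\Phi(\zeta,\zeta_0),\ \zeta_0+\zeta),\qquad(x,\zeta)^{-1}=(-x,-\zeta).$$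
Translations are shears composed with Euclidean translations, so Lebesgue measure $dn$ is a Haar measure. The dilations $\delta_\rho(x,\zeta)=(\rho^2x,\rho\zeta)$ are automorphisms with Jacobian $\rho^Q$, $Q=2\dim V+2\dim_{\mathbb C}Z$.

Let $\Sigma=\{\operatorname{Im}z=\Phi(\zeta,\zeta)\}$ and identify $N$ with $\Sigma$ by $n=(x,\zeta)\leftrightarrow n\cdot0=(x+i\Phi(\zeta,\zeta),\zeta)$; then $N$ acts on $\Sigma$ by left translation. For $\tau>0$ let $n+i\tau e:=(x+i\Phi(\zeta,\zeta)+i\tau e,\zeta)\in\mathcal S$. Since the action only adds to $z$ something independent of $z$, $g(n+i\tau e)=gn+i\tau e$.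

**Lemma 4.1.** $\gamma|_\Sigma$ is a diffeomorphism onto an open subset of $\partial_0\mathcal D$. Hence the pullback of $d\sigma$ is $w(n)dn$ with $w>0$ smooth.

*Proof.* For $n\in N$ the automorphism $\gamma n\gamma^{-1}$ of $\mathcal D$ extends continuously to $\overline{\mathcal D}$ by (S2). Approximating points of $\Sigma$ from $\mathcal S$, the extension maps $\gamma(p)$ to $\gamma(np)$ for $p\in\mathcal S\cup\Sigma$. Now $\gamma(0)=(-e,0)$ is a maximal tripotent, so $\gamma(n)=\gamma(n\cdot0)\in\partial_0\mathcal D$ by (S2). Thus $\gamma|_\Sigma$ is an injective immersion into a manifold of the same dimension, hence a diffeomorphism onto an open set. $\square$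

## 5. Fock projections and the operator $T_N$

**Lemma 5.1.** Let $q$ be a positive definite Hermitian form on $\mathbb C^n$. The orthogonal projection of $L^2(\mathbb C^n)$ onto $\{e^{-q}G\in L^2:G\text{ entire}\}$ has kernel
$$\Big(\frac2\pi\Big)^n\det q\;e^{-q(\zeta)-q(\zeta')+2q(\zeta,\zeta')}=\Big(\frac2\pi\Big)^n\det q\;e^{-q(\zeta-\zeta')+2i\operatorname{Im}q(\zeta,\zeta')}. \tag{5}$$

*Proof.* The two forms agree because $q(\zeta-\zeta')=q(\zeta)+q(\zeta')-2\operatorname{Re}q(\zeta,\zeta')$. By a linear change of variables we may take $q=|\cdot|^2$. If $e^{-|\cdot|^2}G\in L^2$, then $Ge^{-2|\cdot|^2}$ is integrable, and the mean value property on spheres gives $G(0)=(\frac2\pi)^n\int G(\zeta)e^{-2|\zeta|^2}d\zeta$. The function $\zeta\mapsto G(\zeta+\zeta_0)e^{-2\langle\zeta,\zeta_0\rangle}$ is entire and of the same kind. Applying the formula to it and substituting $\zeta'=\zeta+\zeta_0$,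
$$G(\zeta_0)=\Big(\frac2\pi\Big)^n\int G(\zeta')e^{-2\langle\zeta'-\zeta_0,\zeta_0\rangle-2|\zeta'-\zeta_0|^2}d\zeta'=\Big(\frac2\pi\Big)^n\int G(\zeta')e^{2\langle\zeta_0,\zeta'\rangle-2|\zeta'|^2}d\zeta'.$$
So (5) reproduces the space. By Cauchy–Schwarz, point evaluations are bounded, locally uniformly, on the space, so it is closed. The kernel is Hermitian and, for fixed $\zeta'$, belongs to the space as a function of $\zeta$; so it is the kernel of the orthogonal projection. $\square$

For $\lambda\in\Omega$ let $P_\lambda$ be this projection on $L^2(Z)$ for $q=q_\lambda$, with kernel $p_\lambda$. By Lemma 3.2, $\det q_\lambda=\Delta(\lambda)^b$.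

**Lemma 5.2.** $\lambda\mapsto P_\lambda$ is strongly continuous on $\Omega$.

*Proof.* Let $\lambda\to\lambda_0$ inside a compact subset of $\Omega$ and $h\in C_c(Z)$. The kernels converge pointwise and $|p_\lambda(\zeta,\zeta')|\le Ce^{-c|\zeta-\zeta'|^2}$ uniformly. So $P_\lambda h\to P_{\lambda_0}h$ pointwise, and $|P_\lambda h(\zeta)|\le C\int e^{-c|\zeta-\zeta'|^2}|h(\zeta')|d\zeta'$, which is square integrable. By dominated convergence $P_\lambda h\to P_{\lambda_0}h$ in $L^2$; as $\|P_\lambda\|\le1$ and $C_c$ is dense, the claim follows. $\square$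

**Definition.** With $F^\lambda(\zeta)=\int_VF(x,\zeta)e^{-i(\lambda|x)}dx$, let $T_N$ be the projection on $L^2(N)$ given by
$$(T_NF)^\lambda=\mathbf 1_\Omega(\lambda)\,P_\lambda F^\lambda .$$
For $\tau>0$ let $T^\tau$ be defined in the same way with the additional factor $e^{-\tau(\lambda|e)}$.

If $Z=\{0\}$ and $V$ is the space of symmetric $2\times2$ matrices, $T_N$ is the operator $T$ of Section 1.

## 6. The Szegö kernel in flat coordinates

For $p=(z,\zeta)$, $p'=(z',\zeta')$ put
$$R(p,p')=\frac1{2i}(z-\bar z')-\Phi(\zeta,\zeta'),$$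
where the bar is the conjugation of $V_{\mathbb C}$, i.e. $z\mapsto z^*$. Let $n_1=\dim V$, $n=\dim_{\mathbb C}\mathcal D=n_1+rb$, $\nu=n/r=\frac{n_1}r+b$, and $g=(n+n_1)/r$, the genus, an integer. (For $2\times3$ matrices: $n_1=4$, $n=6$, $\nu=3$, $g=5$.)

**Invariance.** For $h_0=(x_0,\zeta_0)\in N$, the term $\frac1{2i}(z-\bar z')$ of $R(h_0p,h_0p')$ is larger than that of $R(p,p')$ by $\Phi(\zeta_0,\zeta_0)+\Phi(\zeta,\zeta_0)+\Phi(\zeta_0,\zeta')$. This equals $\Phi(\zeta+\zeta_0,\zeta'+\zeta_0)-\Phi(\zeta,\zeta')$, so $R(h_0p,h_0p')=R(p,p')$. Also $R(\delta_\rho p,\delta_\rho p')=\rho^2R(p,p')$, with $\delta_\rho(z,\zeta)=(\rho^2z,\rho\zeta)$.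

**Positivity.** For $p\in\mathcal S$ and $p'\in\mathcal S\cup\Sigma$,
$$\operatorname{Re}R(p,p')=\tfrac12\big(\operatorname{Im}z-\Phi(\zeta,\zeta)\big)+\tfrac12\big(\operatorname{Im}z'-\Phi(\zeta',\zeta')\big)+\tfrac12\Phi(\zeta-\zeta',\zeta-\zeta')\in\Omega .$$
Indeed $\operatorname{Re}R=\frac12\operatorname{Im}z+\frac12\operatorname{Im}z'-\operatorname{Re}\Phi(\zeta,\zeta')$; expand the last $\Phi$. Since $\Delta\ne0$ on the convex set $\Omega+iV$, $\log\Delta(R(p,p'))$ is well defined and continuous (real on $\Omega$), and so is $\Delta(R)^{-\nu}$.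

**Lemma 6.1.** There is $c_0\neq0$ such that for $F\in C_c^\infty(N)$
$$T^\tau F(n)=\int_Nc_0\,\Delta(R(n+i\tau e,n'))^{-\nu}F(n')\,dn',\qquad T^\tau F\to T_NF\ \text{ in }L^2(N)\quad(\tau\to0). \tag{6}$$

*Proof.* The convergence is dominated convergence on the Fourier side. For the kernel, let $n=(x,\zeta)$, $n'=(x',\zeta')$. From the definition,
$$-2R(n+i\tau e,n')=i(x-x')-\tau e-\Phi(\zeta,\zeta)-\Phi(\zeta',\zeta')+2\Phi(\zeta,\zeta').$$
So by (2) and (5)
$$(2\pi)^{-n_1}\int_\Omega e^{i(\lambda|x-x')-\tau(\lambda|e)}p_\lambda(\zeta,\zeta')d\lambda=C\int_\Omega e^{-2(\lambda|R(n+i\tau e,n'))}\Delta(\lambda)^bd\lambda .$$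
Now recall the Gamma integral: for $u\in\Omega$, with $\mathsf P$ the quadratic representation of $V$, substitute $\lambda'=\mathsf P(u^{1/2})\lambda$ and use $(\lambda|u)=(\mathsf P(u^{1/2})\lambda|e)$, $\Delta(\lambda')=\Delta(u)\Delta(\lambda)$, $d\lambda'=\Delta(u)^{n_1/r}d\lambda$ to get
$$\int_\Omega e^{-(\lambda|u)}\Delta(\lambda)^bd\lambda=\Delta(u)^{-b-n_1/r}\int_\Omega e^{-(\lambda|e)}\Delta(\lambda)^bd\lambda .$$
Both sides are holomorphic in $u\in\Omega+iV$, so this holds there. With $u=2R$ this is $c_0\Delta(R)^{-\nu}$. Finally $|p_\lambda|\le C\Delta(\lambda)^b$ and $\int_\Omega e^{-\tau(\lambda|e)}\Delta(\lambda)^bd\lambda<\infty$, so Fubini's theorem turns the definition of $T^\tau F$ into (6). $\square$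

**Lemma 6.2.** $T_N$ commutes with left translations and with $F\mapsto F\circ\delta_\rho$.

*Proof.* Let $F\in C_c^\infty(N)$. The kernel in (6) is invariant under $(n,n')\mapsto(hn,hn')$, $h\in N$, because $h(n+i\tau e)=hn+i\tau e$; so $T^\tau$ commutes with left translations. For dilations substitute $n''=\delta_\rho n'$. We have $R(n+i\tau e,\delta_\rho^{-1}n'')=\rho^{-2}R(\delta_\rho n+i\rho^2\tau e,n'')$, whose power $-\nu$ produces $\rho^{2r\nu}=\rho^{Q}$ (as $2r\nu=2n=Q$), and this cancels $dn'=\rho^{-Q}dn''$. So $T^\tau(F\circ\delta_\rho)=(T^{\rho^2\tau}F)\circ\delta_\rho$. Let $\tau\to0$ and use density. $\square$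

**Cited kernel formulas.** $S_{\mathcal D}(z,\xi)=c\,h(z,\xi)^{-\nu}$ and the Bergman kernel of $\mathcal D$ is $c\,h^{-g}$, with $h$ the generic norm, a polynomial in $(z,\bar w)$ (Faraut–Korányi, J. Funct. Anal. 88 (1990)); the Bergman kernel of $\mathcal S$ is $c\,\Delta(R(p,p'))^{-g}$ (Gindikin). Here $h(0,w)=1$, $h(w,z)=\overline{h(z,w)}$, $h\ne0$ on $\mathcal D\times\mathcal D$, and $h(tz,w)=h(z,tw)$ for $0<t<1$. For $z\in\mathcal D$ choose $t<1$ with $z/t\in\mathcal D$. For $w\in\overline{\mathcal D}$ then $h(z,w)=h(z/t,tw)\ne0$, as $tw\in\mathcal D$. So $\log h$, normalized by $\log h(0,\cdot)=0$, is continuous on the convex set $\mathcal D\times\overline{\mathcal D}$, and this defines $h^{-\nu}$.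

**Lemma 6.3.** There are a smooth nonvanishing function $j$ on $\mathcal U$ and $c\neq0$ with
$$S_{\mathcal D}(\gamma p,\gamma p')=c\;j(p)^{-1}\,\overline{j(p')}^{\,-1}\Delta(R(p,p'))^{-\nu},\qquad p\in\mathcal S,\ p'\in\mathcal S\cup\Sigma. \tag{7}$$

*Proof.* Let $J_\gamma$ be the complex Jacobian of $\gamma$. The transformation rule for Bergman kernels gives $h(\gamma p,\gamma p')^{-g}J_\gamma(p)\overline{J_\gamma(p')}=C\Delta(R(p,p'))^{-g}$ on $\mathcal S\times\mathcal S$. We need the power $\nu/g$ of this identity, so branches must be controlled. As $\gamma$ is biholomorphic on the convex set $\mathcal U$, $J_\gamma$ has a holomorphic logarithm there; put $j=\exp(\frac\nu g\log J_\gamma)$. The function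
$$-g\log h(\gamma p,\gamma p')+\log J_\gamma(p)+\overline{\log J_\gamma(p')}+g\log\Delta(R(p,p'))$$
is continuous on the convex set $\mathcal S\times\mathcal S$ with values in a translate of $2\pi i\mathbb Z$, hence constant. Multiply by $\nu/g$, exponentiate, and extend to $p'\in\Sigma$ by continuity of both sides. $\square$

*Example.* For $2\times 3$ matrices $h(w,w')=\det(I-ww'^*)$, and the computation in Section 4, polarized, gives directly $h(\gamma p,\gamma p')=16\,\det R(p,p')\,\det(z+i)^{-1}\,\overline{\det(z'+i)}^{\,-1}$.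

## 7. Transfer between $\partial_0\mathcal D$ and $N$

The kernels correspond by (7), but $\mathbb S_{\mathcal D}f$ is a limit in $L^2$ along $r\xi$, while $T_NF$ is a limit along $n+i\tau e$. The next lemma makes the approach to the boundary irrelevant for smooth $f$.

**Lemma 7.1.** If $f\in C^\infty(\partial_0\mathcal D)$, then $\varphi(z)=\int S_{\mathcal D}(z,\xi)f(\xi)d\sigma(\xi)$, $z\in\mathcal D$, extends continuously to $\overline{\mathcal D}$, and its restriction to $\partial_0\mathcal D$ is $\mathbb S_{\mathcal D}f$.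

*Proof.* Let $\mathcal P_l$ be the space of homogeneous holomorphic polynomials of degree $l$.

**Step 1: a sup bound on $\mathcal P_l$.** The stability group of $0$ acts linearly, so $\mathcal P_l|_{\partial_0\mathcal D}$ is invariant under it. Its reproducing kernel in $L^2(\sigma)$ is therefore constant on the diagonal, because the action on $\partial_0\mathcal D$ is transitive. The integral of the diagonal is the dimension, so
$$\sup_{\partial_0\mathcal D}|\psi|\le(\dim\mathcal P_l/\sigma(\partial_0\mathcal D))^{1/2}\|\psi\|_{L^2(\sigma)}\qquad(\psi\in\mathcal P_l), \tag{8}$$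
and $\dim\mathcal P_l$ grows polynomially in $l$. By the maximum principle for the Shilov boundary the sup over $\overline{\mathcal D}$ obeys the same bound.

**Step 2: the boundary-value space is $\bigoplus_l\mathcal P_l|_{\partial_0\mathcal D}$.** $\sigma$ is invariant under $\xi\mapsto e^{it}\xi$, so the $\mathcal P_l$ are mutually orthogonal in $L^2(\sigma)$. If $F\in H^2(\mathcal D)$, its homogeneous expansion $F=\sum F_l$ converges uniformly on each $r\overline{\mathcal D}$, $r<1$, so $\int|F(r\xi)|^2d\sigma=\sum r^{2l}\|F_l\|_2^2$. Hence $\sum\|F_l\|_2^2<\infty$ and the boundary value of $F$ is $\sum F_l$. Conversely, if $\sum\|F_l\|_2^2<\infty$ with $F_l\in\mathcal P_l$, then $|F_l|\le r^l\sup_{\partial_0\mathcal D}|F_l|$ on $r\overline{\mathcal D}$, so by (8) $\sum F_l$ converges to a holomorphic function, which lies in $H^2$ with boundary value $\sum F_l$.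

**Step 3: $\mathbb S_{\mathcal D}f$ is a uniformly convergent series.** $\mathbb S_{\mathcal D}$ commutes with the circle action. With $f_l(\xi)=\frac1{2\pi}\int_0^{2\pi}f(e^{it}\xi)e^{-ilt}dt$ we get $\mathbb S_{\mathcal D}f=\sum_{l\ge0}\varphi_l$, $\varphi_l=\mathbb S_{\mathcal D}f_l\in\mathcal P_l$. Integrating by parts in $t$, $\|\varphi_l\|_2\le\|f_l\|_2\le C_A(1+l)^{-A}$ for all $A$, with constants depending on $f$. By (8), $\sum\varphi_l$ converges uniformly on $\overline{\mathcal D}$, to a function continuous there, holomorphic in $\mathcal D$, equal to $\mathbb S_{\mathcal D}f$ on $\partial_0\mathcal D$.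

**Step 4: it equals $\varphi$ in $\mathcal D$.** For $z\in\mathcal D$, $\overline{S_{\mathcal D}(z,\cdot)}=S_{\mathcal D}(\cdot,z)$ is a constant times $h(\cdot,z)^{-\nu}$, holomorphic on $\mathcal D$ and continuous on $\overline{\mathcal D}$, so it is a boundary value of an $H^2$ function. Therefore $\varphi(z)=\langle f,\overline{S_{\mathcal D}(z,\cdot)}\rangle=\langle\mathbb S_{\mathcal D}f,\overline{S_{\mathcal D}(z,\cdot)}\rangle=\int S_{\mathcal D}(z,\xi)\,\mathbb S_{\mathcal D}f(\xi)\,d\sigma(\xi)=\sum\varphi_l(z)$, by the reproducing formula. $\square$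

Fix a compact neighborhood $K_0$ of $0$ in $N$.

**Lemma 7.2.** Let $F\in C_c^\infty(N)$ with support in $\operatorname{int}K_0$, $|F|\le1$, and let $E\subset K_0$ be measurable. Put $f(\gamma(n))=\overline{j(n)}\,w(n)^{-1}F(n)$ for $n\in K_0$, and $f=0$ elsewhere. Then $f\in C^\infty(\partial_0\mathcal D)$, $|f|\le C$, $\sigma(\operatorname{supp}f)\le C|\operatorname{supp}F|$, $\sigma(\gamma(E))\le C|E|$, and
$$\int_{\gamma(E)}|\mathbb S_{\mathcal D}f|^2d\sigma\ge c\int_E|T_NF|^2dn .$$

*Proof.* $\gamma(\operatorname{int}K_0)$ is open in $\partial_0\mathcal D$, and $j,w$ are smooth and nonvanishing on $K_0$; this gives the smoothness, the bound on $f$, and the measure bounds. Let $\varphi$ be as in Lemma 7.1. By (7) and $d\sigma=w\,dn$, the factors $j(n')$ and $w(n')$ cancel: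
$$\varphi(\gamma(p))=c'j(p)^{-1}\int_Nc_0\Delta(R(p,n'))^{-\nu}F(n')dn'\qquad(p\in\mathcal S),\quad c'\ne0.$$
Put $p=n+i\tau e$ with $n\in K_0$ and let $\tau\to0$. The left side tends to $(\mathbb S_{\mathcal D}f)(\gamma(n))$ uniformly on $K_0$ by Lemma 7.1. The right side is $c'j(n+i\tau e)^{-1}T^\tau F(n)$, which tends to $c'j(n)^{-1}T_NF(n)$ in $L^2(K_0)$ by (6). So $(\mathbb S_{\mathcal D}f)\circ\gamma=c'j^{-1}T_NF$ a.e. on $K_0$, and the last inequality follows by integrating over $E$. $\square$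

It remains to build on $N$ a function $F$ with $|F|\le1$ whose image $T_NF$ has a fixed proportion of mass on a set that is smaller by a factor $k$. Because $T_N$ commutes with dilations, it does not matter how large the support of $F$ is.

## 8. Fock projections at scale $\sqrt\eta$ and a theta function

On the slice $a=1/\eta$ the form (4), in the variables $v=\zeta_1$, $\omega=\zeta_2$, is $\eta^{-1}|v|^2+2\beta\operatorname{Re}\langle v,\omega\rangle+d|\omega|^2$. At the boundary point $(\beta,d)=(\beta_s/\eta,\beta_s^2/\eta)$ of the parabola it is $\eta^{-1}|v+\beta_s\omega|^2$. So with $u=v+\beta_s\omega$, the projection acts in $u$ as a Fock projection whose form blows up like $1/\eta$.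

**The first attempt, and where it stops.** In Section 1 the test functions were $e_{s,\eta}g$ with $g$ a fixed smooth function. Let us do the same here, and look only at the variable $u\in\mathbb C^b$. By (5), the Fock projection for $\eta^{-1}|u|^2$ applied to $h\in C_c^\infty(\mathbb C^b)$ is, with $u'=u+\sqrt\eta\,\xi$ and $U=u/\sqrt\eta$,
$$\Big(\frac2\pi\Big)^b\int e^{-|\xi|^2+2i\operatorname{Im}\langle U,\xi\rangle}h(u+\sqrt\eta\,\xi)\,d\xi .$$
Replacing $h(u+\sqrt\eta\,\xi)$ by $h(u)$ costs an error that tends to $0$ in $L^2$ (Minkowski's inequality and continuity of translations). What remains is $h(u)$ times $(\frac2\pi)^b\int e^{-|\xi|^2+2i\operatorname{Im}\langle U,\xi\rangle}d\xi=2^be^{-|U|^2}$, i.e. $2^be^{-|u|^2/\eta}h(u)$, which also tends to $0$ in $L^2$. So the projection annihilates fixed profiles in the limit: the kernel oscillates at scale $\sqrt\eta$, and $h$ does not.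

One could use the Gaussian $e^{-|u|^2/\eta}$, which the projection fixes. But it lives on $|u|\lesssim\sqrt\eta$, and $u=v+\beta_s\omega$ depends on $s$. If $|v+\beta_s\omega|\le\sqrt\eta$ and $|v+\beta_{s'}\omega|\le\sqrt\eta$, then $|\omega|\le2\sqrt\eta/|\beta_s-\beta_{s'}|$. So for small $\eta$ the pieces for different $s$ hardly meet, and the overlap of tubes, on which everything depends, is lost. What is needed is a function of $U$ that is fixed by the Fock projection for $|U|^2$, is bounded, and whose modulus has a positive average *uniformly over space*. A theta function has these properties.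

**Definition.** Let $\Gamma=\sqrt\pi\,\mathbb Z[i]^b\subset\mathbb C^b$ and
$$\theta(U)=\sum_{\gamma\in\Gamma}e^{-|U-\gamma|^2+2i\operatorname{Im}\langle U,\gamma\rangle}=e^{-|U|^2}\sum_{\gamma\in\Gamma}e^{2\langle U,\gamma\rangle-|\gamma|^2},\qquad U\in\mathbb C^b .$$
(In this section $\gamma$ is a lattice point, not the Cayley transform.)

**Lemma 8.1.** $\theta$ is smooth and bounded, $|\theta|^2$ is $\Gamma$-periodic with mean $\kappa>0$, and
$$\Big(\frac2\pi\Big)^b\int_{\mathbb C^b}e^{-|\xi|^2+2i\operatorname{Im}\langle U,\xi\rangle}\theta(U+\xi)\,d\xi=\theta(U). \tag{9}$$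

*Proof.* The series converges locally uniformly with all derivatives, and $|\theta(U)|\le\sum_\gamma e^{-|U-\gamma|^2}$ is bounded. For $\gamma_0\in\Gamma$ re-index $\gamma=\gamma'+\gamma_0$:
$$\theta(U+\gamma_0)=\sum_{\gamma'}e^{-|U-\gamma'|^2+2i\left(\operatorname{Im}\langle U,\gamma'\rangle+\operatorname{Im}\langle U,\gamma_0\rangle+\operatorname{Im}\langle\gamma_0,\gamma'\rangle\right)}=e^{2i\operatorname{Im}\langle U,\gamma_0\rangle}\theta(U),$$
because $\langle\gamma_0,\gamma'\rangle\in\pi\mathbb Z[i]$, so $2\operatorname{Im}\langle\gamma_0,\gamma'\rangle\in2\pi\mathbb Z$. So $|\theta|^2$ is $\Gamma$-periodic; it is continuous and $\theta(0)=\sum e^{-|\gamma|^2}>0$, so its mean is positive. Each summand is $e^{-|U|^2}$ times an entire function and lies in $L^2$, so the kernel (5) for $|U|^2$, written with $U'=U+\xi$, reproduces it; sum over $\gamma$, using absolute convergence. $\square$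

## 9. Zooming in at a boundary frequency

Let $X=\mathbb R^2\times\mathbb C^b\times\mathbb C^b\ni(y,t,v,\omega)$ and $f^{\beta,d}(v,\omega)=\int f\,e^{-i(\beta y+dt)}dy\,dt$. For $0<\eta\le1$ let $T_\eta$ be the projection on $L^2(X)$ with
$$(T_\eta f)^{\beta,d}=\mathbf 1_{d>\eta\beta^2}\,P^\eta_{\beta,d}f^{\beta,d},$$
where $P^\eta_{\beta,d}$ is the Fock projection for $\eta^{-1}|v|^2+2\beta\operatorname{Re}\langle v,\omega\rangle+d|\omega|^2$, which is positive definite iff $d>\eta\beta^2$.

Let $s,\beta_s=-s/2$ be as in Section 1, and put $u=u_s=v+\beta_s\omega$, $\tilde y=y+2\operatorname{Im}\langle\omega,v\rangle$. Since $\beta_s$ is real, $\operatorname{Im}\langle\omega,v\rangle=\operatorname{Im}\langle\omega,u_s\rangle$. It is essential later that $\tilde y$ does not depend on $s$. For $g\in C_c^\infty(\mathbb R^2\times\mathbb C^b\times\mathbb C^b)$ let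
$$f_{s,\eta}(y,t,v,\omega)=e^{i(\beta_sy+\beta_s^2t)/\eta}\;\theta(u/\sqrt\eta)\;g(\tilde y,t,u,\omega). \tag{10}$$
Let $\hat g(\beta',d',u,\omega)$ be the Fourier transform in the first two variables, $\mu=d'-2\beta_s\beta'$, and define $H_sg$ by $\widehat{H_sg}=\mathbf 1_{\mu>0}\Pi_\mu\hat g$, where for $\mu>0$
$$\Pi_\mu h(u,\omega)=\Big(\frac{2\mu}\pi\Big)^b\int e^{-\mu|\omega-\omega'|^2+2i\mu\operatorname{Im}\langle\omega,\omega'\rangle}h(u,\omega')\,d\omega'$$
is the Fock projection for $\mu|\omega|^2$ in the variable $\omega$.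

**Lemma 9.1.** As $\eta\to0$,
$$T_\eta f_{s,\eta}-e^{i(\beta_sy+\beta_s^2t)/\eta}\,\theta(u/\sqrt\eta)\,(H_sg)(\tilde y,t,u,\omega)\to0\quad\text{in }L^2(X).$$

*Proof.* **Step 1: pass to zoomed frequencies.** Put $\beta=\beta_s/\eta+\beta'$, $d=\beta_s^2/\eta+d'$. As in Section 1, $d-\eta\beta^2=\mu-\eta\beta'^2$, and
$$f_{s,\eta}^{\beta,d}=e^{2i\beta'\operatorname{Im}\langle\omega,u\rangle}\,\theta(u/\sqrt\eta)\,\hat g(\beta',d',u,\omega);$$
the exponential comes from the shear $y\mapsto\tilde y$. The second function in the lemma has the analogous transform with $\hat g$ replaced by $\mathbf 1_{\mu>0}\Pi_\mu\hat g$. Substituting $v=u-\beta_s\omega$, the quadratic form becomes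
$$\eta^{-1}|u|^2+2(\beta-\beta_s/\eta)\operatorname{Re}\langle u,\omega\rangle+(\beta_s^2/\eta-2\beta\beta_s+d)|\omega|^2=\eta^{-1}|u|^2+2\beta'\operatorname{Re}\langle u,\omega\rangle+\mu|\omega|^2 ,$$
with polarization $\eta^{-1}\langle u,u'\rangle+\beta'(\langle u,\omega'\rangle+\langle\omega,u'\rangle)+\mu\langle\omega,\omega'\rangle$ and determinant $(\mu/\eta-\beta'^2)^b$; the substitution has Jacobian one.

**Step 2: reduce to fixed $(\beta',d')$.** By Plancherel we must show
$$\int\big\|\mathbf 1_{\mu>\eta\beta'^2}A_\eta\hat g-\mathbf 1_{\mu>0}\,\theta(u/\sqrt\eta)\,\Pi_\mu\hat g\big\|^2_{L^2(du\,d\omega)}d\beta'dd'\to0,$$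
$$A_\eta h=e^{-2i\beta'\operatorname{Im}\langle\omega,u\rangle}P^\eta_{\beta,d}\big[e^{2i\beta'\operatorname{Im}\langle\omega,u\rangle}\theta(u/\sqrt\eta)h\big].$$
The integrand is at most $4\|\theta\|_\infty^2\|\hat g(\beta',d',\cdot)\|_2^2$, which is integrable, and vanishes when $\mu<0$. So fix $(\beta',d')$ with $\mu>0$, put $h=\hat g(\beta',d',\cdot)$, a continuous function supported in some $\{|u|,|\omega|\le R_0\}$, and let $4\eta\beta'^2\le\mu$. We show $A_\eta h-\theta(u/\sqrt\eta)\Pi_\mu h\to0$ in $L^2$.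

**Step 3: the shear removes the mixed phase.** By (5) the phases proportional to $\beta'$ in the kernel of $A_\eta$ add up to $2\beta'$ times
$$\operatorname{Im}\langle u,\omega'\rangle+\operatorname{Im}\langle\omega,u'\rangle+\operatorname{Im}\langle\omega',u'\rangle-\operatorname{Im}\langle\omega,u\rangle=\operatorname{Im}\langle\omega+\omega',u'-u\rangle ,$$
which is small when $u'$ is near $u$. Without the shear in (10) it would not be.

**Step 4: rescale.** Substitute $u'=u+\sqrt\eta\,\xi$ and put $U=u/\sqrt\eta$; then $du'=\eta^bd\xi$ and $\eta^b(\mu/\eta-\beta'^2)^b=(\mu-\eta\beta'^2)^b$, and the terms of the exponent become $-|\xi|^2$, $2i\operatorname{Im}\langle U,\xi\rangle$, $2\sqrt\eta\beta'\operatorname{Re}\langle\xi,\omega-\omega'\rangle$ and so on. Writing the $\theta(U)$ in $\theta(U)\Pi_\mu h$ by (9) we get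
$$\big(A_\eta h-\theta(U)\Pi_\mu h\big)(u,\omega)=\Big(\frac2\pi\Big)^{2b}\iint e^{-|\xi|^2+2i\operatorname{Im}\langle U,\xi\rangle}\,\theta(U+\xi)\,e^{-\mu|\omega-\omega'|^2+2i\mu\operatorname{Im}\langle\omega,\omega'\rangle}\,[\cdots]\,d\xi\,d\omega',$$
$$[\cdots]=(\mu-\eta\beta'^2)^b\,e^{2\sqrt\eta\beta'(\operatorname{Re}\langle\xi,\omega-\omega'\rangle+i\operatorname{Im}\langle\omega+\omega',\xi\rangle)}\,h(u+\sqrt\eta\,\xi,\omega')-\mu^bh(u,\omega').$$
For fixed $(u,\omega,\xi,\omega')$ the bracket tends to $0$, and the other factors are bounded by $\|\theta\|_\infty e^{-|\xi|^2-\mu|\omega-\omega'|^2}$.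

**Step 5: domination.** Since $\sqrt\eta|\beta'|\le\frac12\sqrt\mu$, $2\sqrt\eta|\beta'||\xi||\omega-\omega'|\le\frac12|\xi|^2+\frac12\mu|\omega-\omega'|^2$. So the integrand is at most
$$C_{\mu,h}\,e^{-|\xi|^2/2-\mu|\omega-\omega'|^2/2}\,\mathbf 1_{|\omega'|\le R_0}\mathbf 1_{|u|\le R_0+|\xi|}.$$
If $|u|\ge2R_0$ then $|\xi|\ge|u|/2$ on the support, and if $|\omega|\ge2R_0$ then $|\omega-\omega'|\ge|\omega|/2$; hence the integral of this bound over $(\xi,\omega')$ has Gaussian decay in $(u,\omega)$. Dominated convergence in $(\xi,\omega')$ gives pointwise convergence to $0$, and dominated convergence in $(u,\omega)$ gives convergence in $L^2$. $\square$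

So the limiting operator acts in the plane $(\tilde y,t)$ along lines of slope $s$, combined with a Fock projection in $\omega$ only.

## 10. The counterexample for the model operator

**Proposition 10.1.** There are $c,C_1>0$ such that for each $k$ there are $\eta\in(0,1]$, $f\in C_c^\infty(X)$ with $|f|\le1$, and a measurable $\mathcal E$, both $\operatorname{supp}f$ and $\mathcal E$ contained in $\{|(y,t)|\le C_1,\ |(v,\omega)|\le C_1\}$, with $|\mathcal E|\le C_1/k$ and $\int_{\mathcal E}|T_\eta f|^2\ge c$.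

*Proof.* **Step 1: test functions.** Choose $\varepsilon\in(0,\frac12]$ with
$$(b+1)\arctan\frac{5\varepsilon^2}{1-2\varepsilon^2}\le\frac\pi3 .$$
Let $g_s(\tilde y,t,u,\omega)=A_s(\tilde y-st)B(t)\chi(\omega)\psi(u)$ with $A_s,B$ as in Section 1 and fixed nonzero smooth $\chi,\psi$ with values in $[0,1]$, compactly supported in $\{|\omega|<\varepsilon\}$ and $\{|u|<1\}$ respectively. With $\bar y=\tilde y-st=\tilde y+2\beta_st$ we have $\beta'\tilde y+d't=\beta'\bar y+\mu t$, so
$$H_sg_s=A_s(\tilde y-st)\,\psi(u)\,H(B\chi)(t,\omega), \tag{11}$$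
where $H$ acts on $L^2(\mathbb R\times\mathbb C^b)$ by $(H\varphi)^\mu=\mathbf 1_{\mu>0}\Pi_\mu\varphi^\mu$ (Fourier transform in $t$).

**Step 2: lower bound for $H(B\chi)$ on $0\le t\le1$.** This step replaces the computation of $HB$ in Section 1. Let $H_\tau$ carry the additional factor $e^{-\tau\mu}$; then $H_\tau\varphi\to H\varphi$ in $L^2$ as $\tau\to0$. From $\int_0^\infty\mu^be^{-\mu W}d\mu=b!\,W^{-b-1}$,
$$H_\tau\varphi(t,\omega)=C_b\iint W^{-b-1}\varphi(t',\omega')\,dt'd\omega',\qquad W=\tau+|\omega-\omega'|^2-2i\operatorname{Im}\langle\omega,\omega'\rangle+i(t'-t),$$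
with $C_b>0$. Let $t\in[0,1]$, $|\omega|\le\varepsilon$, $(t',\omega')\in\operatorname{supp}B\chi$, $0<\tau\le\varepsilon^2$. Then $1\le t'-t\le3$ and $|\operatorname{Im}\langle\omega,\omega'\rangle|\le\varepsilon^2$, so
$$0<\operatorname{Re}W\le5\varepsilon^2,\qquad1-2\varepsilon^2\le\operatorname{Im}W\le3+2\varepsilon^2,\qquad|W|\le3+7\varepsilon^2\le5 .$$
So $\arg W=\frac\pi2-\alpha$ with $0\le(b+1)\alpha\le\frac\pi3$, and $\operatorname{Re}(i^{b+1}W^{-b-1})=|W|^{-b-1}\cos((b+1)\alpha)\ge\frac12\,5^{-b-1}$. There is no cancellation in the integral, and $|H_\tau(B\chi)|\ge c_*:=\frac12C_b5^{-b-1}\iint B\chi>0$ on $[0,1]\times\{|\omega|\le\varepsilon\}$. Along a sequence $\tau\to0$ we have a.e. convergence, so $|H(B\chi)|\ge c_*$ a.e. there.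

**Step 3: the small set.** Let
$$\mathcal E=\{(y,t,v,\omega):(\tilde y,t)\in E_k,\ |\omega|\le\varepsilon,\ |v|\le2\},\qquad\tilde y=y+2\operatorname{Im}\langle\omega,v\rangle .$$
For fixed $(t,v,\omega)$ the map $y\mapsto\tilde y$ is a translation, so $|\mathcal E|\le C|E_k|\le C/k$ by Lemma 1.2. If $t\in[0,1]$ and $A_s(\tilde y-st)\ne0$, then $(\tilde y,t)\in E_k$. If $|\omega|\le\varepsilon$ and $\psi(u_s)\ne0$, then $|v|\le|u_s|+\frac12|\omega|\le2$. For fixed $(t,\omega)$ the map $(y,v)\mapsto(\tilde y,u_s)$ preserves measure. So (11) and Step 2 give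
$$\int_{\mathcal E}|(H_sg_s)(\tilde y,t,u_s,\omega)|^2\ge c_*^2\cdot2^{-k-1}\cdot|\{|\omega|\le\varepsilon\}|\cdot\int\psi^2=c_12^{-k},\qquad c_1>0 .$$

**Step 4: the theta factor averages out.** Let $f_{s,\eta}$ be (10) with $g=g_s$. In the coordinates $(\tilde y,t,u_s,\omega)$ integrate $\mathbf 1_{\mathcal E}|H_sg_s|^2$ over $(\tilde y,t,\omega)$. The result is an $L^1$ function of $u_s$ independent of $\eta$. By Lemma 8.1, $|\theta(\cdot/\sqrt\eta)|^2$ is periodic with respect to $\sqrt\eta\,\Gamma$, bounded, with mean $\kappa$, so it converges to $\kappa$ weak-$*$ in $L^\infty(\mathbb C^b)$ as $\eta\to0$. Together with Lemma 9.1 for the $2^k$ values of $s$,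
$$\lim_{\eta\to0}\sum_s\int_{\mathcal E}|T_\eta f_{s,\eta}|^2=\kappa\sum_s\int_{\mathcal E}|H_sg_s|^2\ge\kappa c_1 .$$
Fix $\eta\in(0,1]$ with $\sum_s\int_{\mathcal E}|T_\eta f_{s,\eta}|^2\ge\kappa c_1/2$.

**Step 5: random signs.** As in Section 1, averaging over independent signs gives $f=\sum_s\pm f_{s,\eta}$ with $\int_{\mathcal E}|T_\eta f|^2\ge\kappa c_1/2$. On $\{f_{s,\eta}\neq0\}$ we have $t\in(2,3)$ and $\tilde y\in J_s(t)$. Since $\tilde y$ does not depend on $s$, Lemma 1.2 says that these sets are disjoint, so $|f|\le\|\theta\|_\infty$. On the supports and on $\mathcal E$ the quantities $\tilde y,t,v,\omega$ are bounded by absolute constants (for instance $|a_s|\le1$, $0\le s<1$), so both lie in a fixed ball. Divide $f$ by $\max(1,\|\theta\|_\infty)$. $\square$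

## 11. From the model to $N$

Here we undo the slicing, as in Step 5 of Section 1. The elements $e-c_2$, $c_{12}$, $c_2$ are mutually orthogonal in $V$. Indeed $(c_2|e-c_2)=(c_2|c_2\circ(e-c_2))=0$; $(c_i|c_{12})=(c_i^2|c_{12})=(c_i|c_i\circ c_{12})=\frac12(c_i|c_{12})$ for $i=1,2$, so it is $0$; and $(c_j|c_{12})=(c_j|c_j\circ c_{12})=0$ for $j\ge3$. On $V$ use coordinates
$$x_a=(e-c_2|x),\quad y=(c_{12}|x),\quad t=(c_2|x),\quad x_\perp,$$
$x_\perp$ being the orthogonal projection of $x$ onto $\{e-c_2,c_{12},c_2\}^\perp$. Put $X'=(x_a,x_\perp)\in\mathbb R^m$, $m=n_1-2\ge1$. For $\lambda=a(e-c_2)+\beta c_{12}+dc_2+\lambda_\perp$ with $\lambda_\perp$ in that orthogonal complement, $(\lambda|x)=ax_a+\beta y+dt+(\lambda_\perp|x_\perp)$. For $M\ge1$ put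
$$B_{M,\eta}=\{|X'|\le M,\ |(y,t)|\le C_1,\ |(\zeta_1,\zeta_2)|\le C_1,\ |\zeta_3|\le\sqrt\eta\}\subset N .$$

**Proposition 11.1.** There are $c,C>0$ such that for each $k$ there are $\eta\in(0,1]$, $M\ge1$, $F\in C_c^\infty(N)$ with $|F|\le1$, and a measurable $E$, with $E,\operatorname{supp}F\subset B=B_{M,\eta}$, $|E|\le\frac Ck|B|$ and $\int_E|T_NF|^2\ge c|B|$. Moreover $|BB^{-1}|\le C|B|$.

*Proof.* **Step 1: the functions.** Take $\eta,f,\mathcal E$ from Proposition 10.1 with $(v,\omega)=(\zeta_1,\zeta_2)$. Fix nonzero $\varphi_0\in C_c^\infty(\mathbb R^m)$, $\chi_3\in C_c^\infty(\mathbb C^{b(r-2)})$ with values in $[0,1]$, supported in unit balls (omit $\chi_3$ if $r=2$), and let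
$$F_M=e^{ix_a/\eta}\,\varphi_0(X'/M)\,f(y,t,\zeta_1,\zeta_2)\,\chi_3(\zeta_3/\sqrt\eta).$$
Then $F_M^\lambda=\mathrm{const}\cdot M^m\,\widehat{\varphi_0}(M(a-\tfrac1\eta),M\lambda_\perp)\,f^{\beta,d}\,\chi_3(\cdot/\sqrt\eta)$: as $M$ grows, the frequencies concentrate on the slice $a=1/\eta$, $\lambda_\perp=0$.

**Step 2: the limit of the projections.** Put $a=\frac1\eta+\frac{a'}M$, $\lambda_\perp=\frac{\lambda'}M$ and let $M\to\infty$ with $a',\lambda',\beta,d$ fixed. Then $\lambda\to\lambda_\infty=\frac1\eta(e-c_2)+\beta c_{12}+dc_2$.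

If $d>\eta\beta^2$, then $\lambda_\infty\in\Omega$ by Lemma 3.3, and Lemma 5.2 gives $\mathbf 1_\Omega(\lambda)P_\lambda\to P_{\lambda_\infty}$ strongly. By (4), $q_{\lambda_\infty}$ is the model form in $(\zeta_1,\zeta_2)$ plus $\eta^{-1}|\zeta_3|^2$, so $P_{\lambda_\infty}=P^\eta_{\beta,d}\otimes P^\eta_3$ with $P^\eta_3$ the Fock projection for $\eta^{-1}|\zeta_3|^2$. If $d<\eta\beta^2$, then $\lambda_\infty\notin\overline\Omega$ and $\mathbf 1_\Omega(\lambda)=0$ for large $M$. The set $d=\eta\beta^2$ is null.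

Since $da\,d\lambda_\perp=M^{-m}da'd\lambda'$, Plancherel and dominated convergence, with dominating function $C|\widehat{\varphi_0}(a',\lambda')|^2\|f^{\beta,d}\|_2^2\|\chi_3(\cdot/\sqrt\eta)\|_2^2$, give
$$M^{-m}\big\|T_NF_M-e^{ix_a/\eta}\varphi_0(X'/M)\,(T_\eta f)(y,t,\zeta_1,\zeta_2)\,P^\eta_3[\chi_3(\cdot/\sqrt\eta)](\zeta_3)\big\|_2^2\to0 .$$

**Step 3: mass on $E$.** By scaling in (5), $P_3^\eta[\chi_3(\cdot/\sqrt\eta)]=(P_3^1\chi_3)(\cdot/\sqrt\eta)$. Also $P^1_3\chi_3=e^{-|\zeta_3|^2}G$ with $G$ entire and $G(0)>0$ (a Gaussian integral of $\chi_3$), so $\kappa_3=\int_{|\zeta_3|\le1}|P_3^1\chi_3|^2>0$. Let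
$$E=\{|X'|\le M,\ (y,t,\zeta_1,\zeta_2)\in\mathcal E,\ |\zeta_3|\le\sqrt\eta\}.$$
With a constant Jacobian factor $c'>0$,
$$M^{-m}\int_E|T_NF_M|^2\to c'\int\varphi_0^2\cdot\int_{\mathcal E}|T_\eta f|^2\cdot\eta^{b(r-2)}\kappa_3\ge c\,\eta^{b(r-2)}$$
(with $\kappa_3$ replaced by $1$ if $r=2$). Since $|B_{M,\eta}|=\mathrm{const}\cdot M^m\eta^{b(r-2)}$ and $|E|=\mathrm{const}\cdot M^m|\mathcal E|\eta^{b(r-2)}$ with $|\mathcal E|\le C_1/k$, a large $M$ and $F=F_M$ satisfy the claims.

**Step 4: $BB^{-1}$.** We have $(x,\zeta)(x',\zeta')^{-1}=(x-x'+2\operatorname{Im}\Phi(\zeta',\zeta),\ \zeta-\zeta')$, and $\zeta,\zeta'$ are bounded on $B$ independently of $M,\eta$. Hence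
$$BB^{-1}\subset\{|X'|\le2M+C,\ |(y,t)|\le C,\ |(\zeta_1,\zeta_2)|\le2C_1,\ |\zeta_3|\le2\sqrt\eta\},$$
which has measure at most $C|B|$ because $M\ge1$. $\square$

## 12. Proof of Theorem 1

For $p=2$, $\mathbb S_{\mathcal D}$ is an orthogonal projection.

**Case $p>2$.** Suppose $\|\mathbb S_{\mathcal D}f\|_p\le A\|f\|_p$ for $f\in C^\infty(\partial_0\mathcal D)$. Take $F,E,B$ from Proposition 11.1 and $\rho>0$ so small that $\delta_\rho B\subset\operatorname{int}K_0$. Apply Lemma 7.2 to $F\circ\delta_\rho^{-1}$ and $\delta_\rho E$. By Lemma 6.2, $\int_{\delta_\rho E}|T_N(F\circ\delta_\rho^{-1})|^2=\rho^Q\int_E|T_NF|^2$. So we obtain $f$ with $|f|\le C$ and $\|f\|_p\le C(\rho^Q|B|)^{1/p}$, and $E'=\gamma(\delta_\rho E)$ with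
$$\sigma(E')\le\frac Ck\rho^Q|B|,\qquad\int_{E'}|\mathbb S_{\mathcal D}f|^2d\sigma\ge c\,\rho^Q|B| .$$
By Hölder's inequality,
$$c\,\rho^Q|B|\le\sigma(E')^{1-2/p}\|\mathbb S_{\mathcal D}f\|_p^2\le CA^2\Big(\frac{\rho^Q|B|}k\Big)^{1-2/p}(\rho^Q|B|)^{2/p}=CA^2k^{-(1-2/p)}\rho^Q|B| .$$
So $c\le CA^2k^{-(1-2/p)}$ for all $k$, a contradiction.

**Case $1<p<2$.** If $\mathbb S_{\mathcal D}$ were bounded on $L^p$ with constant $A$, then for $f,g\in C^\infty(\partial_0\mathcal D)$
$$|\langle f,\mathbb S_{\mathcal D}g\rangle|=|\langle\mathbb S_{\mathcal D}f,g\rangle|\le A\|f\|_p\|g\|_{p'},$$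
so, smooth functions being dense in $L^p$, $\|\mathbb S_{\mathcal D}g\|_{p'}\le A\|g\|_{p'}$ for smooth $g$, with $p'>2$. This was just excluded. $\blacksquare$

## 13. Proof of Theorem 2: filling a fixed neighborhood with copies

In Section 12 the example lives on a set of measure $\rho^Q|B|$, which we do not control. For an estimate with an absolute constant $c$ we fill a fixed neighborhood with disjoint translates of it.

**Part 1.** Let $K_1$ be a compact neighborhood of $0$ in $N$ with $K_1K_1\subset\operatorname{int}K_0$. Take $F,E,B$ from Proposition 11.1 and $\rho$ with $\delta_\rho B\subset K_1$. Choose a maximal family $h_1,\dots,h_l\in K_1$ such that the sets $h_i\delta_\rho B\subset\operatorname{int}K_0$ are pairwise disjoint; it is finite, as $l\rho^Q|B|\le|K_0|$. By maximality, for each $h\in K_1$ some $h\delta_\rho B$ meets $h_i\delta_\rho B$, i.e. $h\in h_i\delta_\rho(BB^{-1})$. Hence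
$$|K_1|\le l\rho^Q|BB^{-1}|\le C\,l\rho^Q|B| .$$
Let $F_i(n)=F(\delta_\rho^{-1}(h_i^{-1}n))$, $E_i=h_i\delta_\rho E$ and $E_\cup=\bigcup_iE_i$. Then $|E_\cup|\le l\rho^Q\frac Ck|B|\le\frac Ck|K_0|$. By Lemma 6.2, averaging over signs gives
$$\mathbb E\int_{E_\cup}\Big|T_N\sum_i\pm F_i\Big|^2=\sum_i\int_{E_\cup}|T_NF_i|^2\ge\sum_i\int_{E_i}|T_NF_i|^2=l\rho^Q\int_E|T_NF|^2\ge c\,l\rho^Q|B|\ge c'|K_1| .$$
Choose signs for which $\int_{E_\cup}|T_N\sum_i\pm F_i|^2\ge c'|K_1|$. The function $\sum_i\pm F_i$ is bounded by $1$, since the supports are disjoint. Lemma 7.2 with this function and the set $E_\cup$, followed by division of $f$ by a constant, gives part 1 with the set $\gamma(E_\cup)$.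

**Part 2.** If $q\le2\le p$, then $\|\mathbb S_{\mathcal D}f\|_q\le C\|\mathbb S_{\mathcal D}f\|_2\le C\|f\|_2\le C\|f\|_p$, since $\sigma$ is finite. If $q>2$ and an $L^p\to L^q$ estimate held, then $\|\mathbb S_{\mathcal D}f\|_q\le C\|f\|_\infty$, and for $f,E$ as in part 1
$$c\le\int_E|\mathbb S_{\mathcal D}f|^2d\sigma\le\sigma(E)^{1-2/q}\|\mathbb S_{\mathcal D}f\|_q^2\le Ck^{-(1-2/q)}\quad\text{for all }k,$$
a contradiction (for $q=\infty$ read $2/q=0$). If $p<2$ and an $L^p\to L^q$ estimate held, then for $f,g\in C^\infty(\partial_0\mathcal D)$, $|\langle f,\mathbb S_{\mathcal D}g\rangle|=|\langle\mathbb S_{\mathcal D}f,g\rangle|\le C\|f\|_p\|g\|_{q'}$. So $\|\mathbb S_{\mathcal D}g\|_{p'}\le C\|g\|_{q'}$ with $p'>2$, already excluded.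

**Part 3.** Suppose $\|\mathbb S_{\mathcal D}f\|_{L^\Psi}\le C'\|f\|_\infty$ for smooth $f$. By the definition of the (Luxemburg) norm, $\int\Psi(|\mathbb S_{\mathcal D}f|/C')d\sigma\le1$ for $|f|\le1$. Let $R_1$ be so large that $\Psi(t)>0$ for $t\ge R_1$. Where $|\mathbb S_{\mathcal D}f|/C'\le R_1$ use the bound $R_1$; elsewhere use $t^2\le\Psi(t)\sup_{t'\ge R_1}t'^2/\Psi(t')$. This gives
$$\int_E|\mathbb S_{\mathcal D}f|^2d\sigma\le C'^2\Big(R_1^2\,\sigma(E)+\sup_{t\ge R_1}\frac{t^2}{\Psi(t)}\Big).$$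
Take $f,E$ from part 1. Choosing first $R_1$ and then $k$ large makes the right side smaller than $c$, a contradiction. $\blacksquare$

## 14. Products: proof of Theorem 3

**Step 1: the projection factors.** First, $\partial_0\mathcal D=\prod\partial_0\mathcal D_i$. By the maximum principle in one factor at a time, $\prod\partial_0\mathcal D_i$ is a closed set on which the maximum modulus is attained, so it contains $\partial_0\mathcal D$. The set $\partial_0\mathcal D$ is nonempty and invariant under the product of the stability groups, which is transitive on $\prod\partial_0\mathcal D_i$; so the two are equal. By this transitivity $\sigma=\bigotimes\sigma_i$ up to a constant. Steps 1 and 2 of the proof of Lemma 7.1 used only that $\mathcal D$ is bounded, convex and circular with a linear group transitive on $\partial_0\mathcal D$. So here too the boundary-value space of $H^2(\mathcal D)$ is the closed span of the polynomials. Polynomials on the product are sums of products of polynomials in the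 factors. So this space is the Hilbert tensor product of the spaces for the factors, and $\mathbb S_{\mathcal D}=\bigotimes\mathbb S_{\mathcal D_i}$.

**Step 2: all factors of rank one.** By (a), each $\mathbb S_{\mathcal D_i}$ is bounded on $L^p(\partial_0\mathcal D_i)$, $1<p<\infty$. By Fubini's theorem it is bounded on $L^p(\partial_0\mathcal D)$ when acting in the $i$-th variable, and $\mathbb S_{\mathcal D}$ is the composition of these operators.

**Step 3: one factor of higher rank.** Say $\mathcal D_1$ has rank $>1$, and suppose $\mathbb S_{\mathcal D}$ is bounded on $L^p$ with $p\ne2$. Constants are boundary values of $H^2$ functions, so $\mathbb S_{\mathcal D}(f_1\otimes1)=\mathbb S_{\mathcal D_1}f_1\otimes1$ for $f_1\in L^2\cap L^p(\partial_0\mathcal D_1)$. Hence $\mathbb S_{\mathcal D_1}$ is bounded on $L^p$. This contradicts Theorem 1 if $\mathcal D_1$ is not of tube type, and (b) if it is. $\blacksquare$
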